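\title{Compact spaces supporting a measure in the random real model}

\begin{abstract}
We show that it is consistent with ZFC that no small Suslinean compact space supports a strictly positive Radon probability measure. After $\omega_2$ random reals are added to a model of CH, every compact space supporting a measure is either separable or maps continuously onto $[0,1]^{\mathfrak c}$. Spaces of small $\pi$-weight are separable by a covering argument. In a space of large $\pi$-weight we find a long sequence of open sets that is independent in a one-sided sense; permuting the coordinates of the generic point removes the one-sidedness, and unused random coordinates select an independent subsequence.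
\end{abstract}

\section{The question and the result}

All spaces in this paper are compact Hausdorff. A space $X$ is \emph{ccc} if every family of pairwise disjoint nonempty open sets is countable. It \emph{supports a measure} if there is a strictly positive Radon probability measure on $X$, that is, a regular Borel probability measure $\mu$ with $\mu(U)>0$ for every nonempty open $U\subseteq X$. These properties are related by
\[
\text{separable}\ \Longrightarrow\ \text{supports a measure}\ \Longrightarrow\ \text{ccc}.
\]
Indeed, if $\{x_n:n<\omega\}$ is dense, then $\sum_n2^{-n-1}\delta_{x_n}$ is strictly positive; and among pairwise disjoint open sets at most $n$ have measure at least $1/n$. A space is \emph{Suslinean} if it is ccc but not separable. Thus a Suslinean space supporting a measure is the same thing as a non-separable space supporting a measure.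

Such spaces exist in ZFC. The cube $[0,1]^{\mathfrak c^+}$ supports the Radon measure extending the product of Lebesgue measures. It is not separable, because the restrictions of the coordinate functions to a countable dense set $D$ would be $\mathfrak c^+$ distinct elements of $[0,1]^D$. This space fails to be separable simply because it has too many independent coordinates, and to exclude that reason one calls a space \emph{small} if it cannot be mapped continuously onto $[0,1]^{\omega_1}$. The following question is posed in \cite{slides}.

\begin{quote}
Is it consistent with ZFC that no small Suslinean space supports a measure?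
\end{quote}

There is a parallel language of Boolean algebras. A family of elements is \emph{centered} if its finite subfamilies have nonzero meet, and an algebra is \emph{$\sigma$-centered} if its nonzero elements form a union of countably many centered families. A family is \emph{independent} if every finite meet of distinct members, each taken with or without complement, is nonzero. An algebra is \emph{Suslinean} if it is ccc and not $\sigma$-centered, \emph{small} if it contains no uncountable independent family, and it \emph{supports a measure} if it carries a strictly positive finitely additive probability measure.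

The results quoted in \cite{slides} frame the question from both sides. Todor\v{c}evi\'c \cite{Tod} proved in ZFC that there is a small Suslinean space; essentially by Bell \cite{Bell}, there is one in a model obtained by adding a single Cohen real. So without the measure the answer is negative. A \emph{measure algebra} is the quotient of the $\sigma$-algebra of a probability space by the null ideal, and $\omega_1$ is a \emph{precaliber} of a Boolean algebra if every uncountable family of nonzero elements has an uncountable centered subfamily. D\v{z}amonja and Plebanek \cite{DP} showed that if $\omega_1$ fails to be a precaliber of some measure algebra, then there is a non-separable Corson compact space supporting a measure; under CH this yields a small Suslinean space supporting a measure (Remark~\ref{rem:indep}). In the other direction, let $\mathrm{cov}(\mathcal N_{\omega_1})$ be the least number of null sets of the product measure on $2^{\omega_1}$ needed to cover $2^{\omega_1}$. Kamburelis \cite{Kam} proved that if $\mathrm{cov}(\mathcal N_{\omega_1})>\omega_1$, then every Boolean algebra of cardinality $\omega_1$ supporting a measure is $\sigma$-centered.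

The question concerns non-separability of the space. A measure $\mu$ is called non-separable if its measure algebra is non-separable in the metric $\mu(A\triangle B)$; this is a different property, and a separable space can carry a non-separable measure. For this notion \cite{slides} records the following. If $\mathrm{cov}(\mathcal N_{\omega_1})=\omega_1$, then some Corson compact space supports a non-separable measure; and it is consistent that Martin's Axiom for $\omega_1$ dense sets holds for the posets of nonzero elements of measure algebras while there is a small space with a non-separable measure.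

Kamburelis' theorem suggests looking at a model with many random reals, where few null sets cannot cover a cube $2^\eta$. A covering hypothesis alone cannot make every algebra supporting a measure $\sigma$-centered: the measure algebra of $2^\omega$ has size $\mathfrak c$ and is never $\sigma$-centered (Example~\ref{ex:stone}). So for large algebras one has to produce an uncountable independent family instead, and the two arguments must leave no gap between them. We show that this happens in the random real model, so the answer to the question is yes.

For a set $I$ let $m_I$ be the product measure on $2^I=\{0,1\}^I$, where each factor carries the uniform measure. The \emph{Baire sets} are the members of the product $\sigma$-algebra. For a cardinal $\lambda$, let $P_\lambda$ be the poset of Baire subsets of $2^\lambda$ of positive $m_\lambda$-measure, ordered by inclusion; forcing with it is called adding $\lambda$ random reals. A \emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every nonempty open set contains one of them, and $\pi w(X)$ is the least size of a $\pi$-base.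

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{ZFC}$. In $V$, let $\theta$ be a regular uncountable cardinal with $\tau^\omega<\theta$ for all $\tau<\theta$, and let $\lambda\ge\theta$ be a cardinal. Let $G$ be $P_\lambda$-generic over $V$. In $V[G]$, for every compact space $X$ supporting a measure:
\begin{enumerate}
\item[(a)] if $\pi w(X)<\lambda$, then $X$ is separable;
\item[(b)] if $\pi w(X)\ge\theta$, then $X$ maps continuously onto $[0,1]^\theta$.
\end{enumerate}
Hence in $V[G]$ every compact space supporting a measure is separable or maps onto $[0,1]^\theta$, and every Boolean algebra supporting a measure is $\sigma$-centered or contains an independent family of size $\theta$.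
\end{theorem}

One may take $\theta=\mathfrak c^+$, since $\mathfrak c^\omega=\mathfrak c$; under CH this is $\theta=\omega_2$. The hypothesis with $\tau=2$ gives $\mathfrak c<\theta$ in $V$.

\begin{corollary}\label{cor:question}
In $V[G]$ there is no small Suslinean space supporting a measure. Thus the non-existence of such a space is consistent with ZFC.
\end{corollary}

\begin{proof}
A non-separable space supporting a measure maps onto $[0,1]^\theta$, and a projection maps $[0,1]^\theta$ onto $[0,1]^{\omega_1}$.
\end{proof}

\begin{corollary}\label{cor:sharp}
If $\lambda=\theta$, then $V[G]\models\mathfrak c=\theta$. So it is consistent (with $\mathfrak c=\omega_2$ if $V\models\mathrm{CH}$ and $\lambda=\theta=\omega_2$) that every non-separable compact space supporting a measure maps onto $[0,1]^{\mathfrak c}$. Here $\mathfrak c$ cannot be replaced by $\mathfrak c^+$ in any model of ZFC.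
\end{corollary}

Sections \ref{sec:alg} and \ref{sec:split} take place in ZFC and reduce part (b) to a statement about sequences in a measure algebra, Proposition~\ref{prop:key}. Section~\ref{sec:forcing} collects what is needed about random forcing, and Section~\ref{sec:a} proves part (a). Proposition~\ref{prop:key} is proved for a model case in Section~\ref{sec:model} and in general in Section~\ref{sec:key}. Section~\ref{sec:end} assembles the proofs and discusses the hypotheses.

\section{Measure algebras and Stone spaces}\label{sec:alg}

A Baire set $B\subseteq 2^I$ \emph{depends on coordinates in} $C\subseteq I$ if $B=\{x:x{\restriction}C\in B'\}$ for a Baire set $B'\subseteq2^C$. Every Baire set depends on coordinates in some countable set, and for countable $C$ the Baire subsets of $2^C$ are the Borel ones. Let $\mathfrak B_I$ be the measure algebra of Baire subsets of $2^I$ modulo $m_I$-null sets; the class of $B$ is written $[B]$, and $m_I([B])=m_I(B)$. If $A\subseteq I$ and $k:C\to I\setminus A$ is injective, then the map $x\mapsto(x{\restriction}A,\,x\circ k)$ carries $m_I$ to $m_A\times m_C$. For $H\subseteq Y\times Z$ and $u\in Y$ we write $H_u=\{z:(u,z)\in H\}$.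

For $s\in2^{<\omega}$ let $N_s=\{z\in2^\omega:s\subseteq z\}$. The martingale convergence theorem, applied to the finite algebras generated by the sets $N_s$ with $s\in 2^m$, says that for every Borel $B\subseteq2^\omega$
\begin{equation}\label{eq:mart}
2^m\,m_\omega(B\cap N_{z\restriction m})\longrightarrow 1_B(z)\quad\text{for almost all } z\in 2^\omega .
\end{equation}
In particular the numbers $m_\omega(B\cap N_s)$ determine $B$ up to a null set.

The forcing arguments need coordinates, and the measure algebra of an arbitrary space has none. Maharam's theorem supplies them. The \emph{Maharam type} of a measure algebra is the least size of a set generating it as a complete Boolean algebra, and the theorem states: if every nonzero principal ideal of a measure algebra has the same infinite Maharam type $\kappa$, then there is a measure-preserving isomorphism onto $\mathfrak B_\kappa$. An infinite Maharam type equals the density character in the metric $\mu(a\triangle b)$, since the subalgebra generated by a completely generating set is metrically dense, and a metrically dense set generates completely.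

\begin{lemma}\label{lem:embed}
The measure algebra $\mathfrak A$ of any probability space $(\Omega,\Sigma,\mu)$ embeds by a measure-preserving Boolean homomorphism into $\mathfrak B_\kappa$ for some uncountable cardinal $\kappa$.
\end{lemma}

\begin{proof}
Let $\kappa\ge\max(\omega_1,|\mathfrak A|)$ and let $\mathfrak C$ be the measure algebra of $\bar\mu=\mu\times m_\kappa$ on the product $\sigma$-algebra of $\Omega\times2^\kappa$. The map $[A]\mapsto[A\times2^\kappa]$ embeds $\mathfrak A$ into $\mathfrak C$. Put $b_\xi=[\{(w,x):x(\xi)=1\}]$ for $\xi<\kappa$. The subalgebra generated by the image of $\mathfrak A$ and the $b_\xi$ has size $\kappa$ and is metrically dense, so its traces on a nonzero $c\in\mathfrak C$ show that the ideal below $c$ has density at most $\kappa$. On the other hand $c$ is represented by a set depending on $\Omega$ and a countable set $C\subseteq\kappa$ of coordinates, and for distinct $\xi,\zeta\in\kappa\setminus C$ we have $\bar\mu(c\wedge(b_\xi\triangle b_\zeta))=\bar\mu(c)/2$. This gives $\kappa$ elements $c\wedge b_\xi$ at mutual distance $\bar\mu(c)/2$, so the density is exactly $\kappa$. By Maharam's theorem $\mathfrak C\cong\mathfrak B_\kappa$.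
\end{proof}

If $\mu$ is strictly positive on $X$ and $h$ is such an embedding of its measure algebra, then for open sets $O_1,\dots,O_n\subseteq X$
\begin{equation}\label{eq:transfer}
O_1\cap\dots\cap O_n\ne\emptyset\iff \mu(O_1\cap\dots\cap O_n)>0\iff h[O_1]\wedge\dots\wedge h[O_n]\ne0 .
\end{equation}
This is the only way in which strict positivity enters the proof.

The Stone space $\mathrm{St}(\mathfrak B)$ of a Boolean algebra $\mathfrak B$ is the space of its ultrafilters; its clopen sets are the sets $\widehat a=\{u:a\in u\}$, which form a base, and $a\mapsto\widehat a$ is an isomorphism onto the clopen algebra.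

\begin{lemma}\label{lem:stone}
If $\mathfrak B$ supports a measure, then so does $\mathrm{St}(\mathfrak B)$. The algebra $\mathfrak B$ is $\sigma$-centered if and only if $\mathrm{St}(\mathfrak B)$ is separable.
\end{lemma}

\begin{proof}
Let $\nu$ be strictly positive on $\mathfrak B$. The functional $\sum_ic_i1_{\widehat{a_i}}\mapsto\sum_ic_i\nu(a_i)$ is positive and of norm one on a uniformly dense subspace of $C(\mathrm{St}(\mathfrak B))$, so by the Riesz representation theorem there is a Radon probability $\mu$ with $\mu(\widehat a)=\nu(a)$. It is strictly positive because the sets $\widehat a$ form a base. For the second statement, a set of ultrafilters is dense exactly when it covers the nonzero elements of $\mathfrak B$; ultrafilters are centered, and every centered family extends to an ultrafilter.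
\end{proof}

\begin{example}\label{ex:stone}
Let $X=\mathrm{St}(\mathfrak B_\omega)$. It supports a measure by Lemma~\ref{lem:stone}. It is not separable: given ultrafilters $u_n$, each $u_n$ contains $a_n=[N_s]$ for some $s\in 2^{n+2}$, and the complement of $\bigvee_na_n$ has measure at least $1/2$ and belongs to no $u_n$. It does not map onto $[0,1]^{\mathfrak c^+}$: the coordinates of such a map would be $\mathfrak c^+$ elements of $C(X)$ at mutual distance $1$, whereas the rational combinations of indicators of clopen sets form a dense subset of $C(X)$ of size at most $\mathfrak c$. Still, $\mathfrak B_\omega$ is far from small. Index pairwise disjoint nonzero elements $c_{(n,a)}$ by the pairs with $n<\omega$, $a\subseteq2^n$, and put $b_f=\bigvee\{c_{(n,a)}:f{\restriction}n\in a\}$ for $f\in2^\omega$. Given distinct $f_1,\dots,f_l$ and $k\le l$, take $n$ with the $f_i{\restriction}n$ distinct and $a=\{f_i{\restriction}n:i\le k\}$; then $c_{(n,a)}$ lies below $b_{f_i}$ for $i\le k$ and is disjoint from $b_{f_i}$ for $i>k$. So $\{b_f:f\in 2^\omega\}$ is an independent family of size $\mathfrak c$.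
\end{example}

\section{Large $\pi$-weight gives one-sided independence}\label{sec:split}

For a set $T$ let $\mathrm{Fn}(T)$ be the set of functions $\varepsilon$ from finite subsets of $T$ to $2$. A map onto a cube comes from pairs of closed sets that are independent in the following sense.

\begin{lemma}\label{lem:cube}
Let $|T|=\theta$ be infinite, and for $\alpha\in T$ let $F^0_\alpha,F^1_\alpha$ be disjoint closed subsets of $X$. If $\bigcap_{\alpha\in\operatorname{dom}\varepsilon}F_\alpha^{\varepsilon(\alpha)}\ne\emptyset$ for every nonempty $\varepsilon\in\mathrm{Fn}(T)$, then $X$ maps continuously onto $[0,1]^\theta$.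
\end{lemma}

\begin{proof}
By compactness $\bigcap_{\alpha\in T}F_\alpha^{\varepsilon(\alpha)}\neq\emptyset$ for every $\varepsilon\in2^T$. Take Urysohn functions $g_\alpha:X\to[0,1]$ equal to $i$ on $F^i_\alpha$, and let $g=(g_\alpha)_{\alpha\in T}$. The closed set $L=g^{-1}[2^T]$ is mapped by $g$ onto $2^T$. Now $2^T\cong(2^\omega)^\theta$, and binary expansion in each factor maps $(2^\omega)^\theta$ onto $[0,1]^\theta$. Extend each coordinate of the resulting surjection $L\to[0,1]^\theta$ to $X$ by Tietze's theorem.
\end{proof}

What does $\pi w(X)\ge\theta$ give toward such a system? Fewer than $\theta$ open sets never form a $\pi$-base, so in a recursion of length $\theta$ we can always choose a new open set that swallows none of the sets built so far.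

\begin{lemma}\label{lem:rec}
Let $\theta$ be an uncountable cardinal and $\pi w(X)\ge\theta$. There are nonempty open sets $U_\alpha,W_\alpha$ $(\alpha<\theta)$ with $\overline{U_\alpha}\subseteq W_\alpha$ such that, with $O^1_\alpha=U_\alpha$ and $O^0_\alpha=X\setminus\overline{W_\alpha}$, every nonempty finite intersection of sets $O^i_\beta$ with $\beta<\alpha$, as well as $X$ itself, meets $O^0_\alpha$. If $X$ has a base of clopen sets, we may take $U_\alpha=W_\alpha$ clopen.
\end{lemma}

\begin{proof}
At stage $\alpha$ let $\mathcal O_\alpha$ consist of $X$ and all nonempty finite intersections of sets $O^i_\beta$, $\beta<\alpha$. Then $|\mathcal O_\alpha|\le|\alpha|+\omega<\theta$, so $\mathcal O_\alpha$ is not a $\pi$-base, and some nonempty open $W'$ contains no member of $\mathcal O_\alpha$. By regularity choose nonempty open sets with $\overline{U_\alpha}\subseteq W_\alpha\subseteq\overline{W_\alpha}\subseteq W'$, or a nonempty clopen $U_\alpha=W_\alpha\subseteq W'$ if there is a clopen base. No member of $\mathcal O_\alpha$ is contained in $\overline{W_\alpha}$.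
\end{proof}

We move this configuration into a measure algebra. For pairs $(v^0_\alpha,v^1_\alpha)_{\alpha<\theta}$ of elements of a Boolean algebra and $\varepsilon\in\mathrm{Fn}(\theta)$ put $v^\varepsilon=\bigwedge_{\alpha\in\operatorname{dom}\varepsilon}v_\alpha^{\varepsilon(\alpha)}$, with $v^\emptyset=1$. By \eqref{eq:transfer}, the elements $v^i_\alpha=h[O^i_\alpha]$ satisfy:
\begin{enumerate}
\item[(P1)] $v^1_\alpha\ne0$ for all $\alpha<\theta$;
\item[(P2)] if $v^\varepsilon\neq0$ and $\alpha>\beta$ for all $\beta\in\operatorname{dom}\varepsilon$, then $v^\varepsilon\wedge v^0_\alpha\ne0$.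
\end{enumerate}
The heart of part (b) is the following statement.

\begin{proposition}\label{prop:key}
Let $\theta,\lambda,G$ be as in Theorem~\ref{thm:main}. In $V[G]$, let $\kappa$ be an infinite cardinal and let $(v^0_\alpha,v^1_\alpha)_{\alpha<\theta}$ be pairs of elements of $\mathfrak B_\kappa$ satisfying (P1) and (P2). Then there is $T\subseteq\theta$ with $|T|=\theta$ and $v^\varepsilon\ne0$ for all $\varepsilon\in\mathrm{Fn}(T)$.
\end{proposition}

Condition (P2) falls short of the conclusion in two ways. It never adds a factor $v^1_\alpha$, and it adds $v^0_\alpha$ only when $\alpha$ lies above the indices already present. Suppose, however, that $T$ has two further properties: the family $\{v^1_\alpha:\alpha\in T\}$ is centered, and (P2) holds on $T$ for every $\alpha\notin\operatorname{dom}\varepsilon$, regardless of order. Then every $v^\varepsilon$ with $\varepsilon\in\mathrm{Fn}(T)$ is nonzero: start from the meet of the factors $v^1_\alpha$ and add the factors $v^0_\alpha$ one at a time. Neither property can be dropped from this argument.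

\begin{example}\label{ex:chain}
Work in the Lebesgue measure algebra of $[0,1]$, with indices $n<\omega$ and $v^0_n$ the complement of $v^1_n$. If $v^1_n=[2^{-n-2},2^{-n-1}]$, then (P1) holds and (P2) holds in every order, since a nonzero $v^\varepsilon$ either equals some $v^1_k$ or contains an interval $[0,\delta]$; but $v^1_k\wedge v^1_n=0$ for $k\ne n$. If $v^1_n=[0,2^{-n-1}]$, then the $v^1_n$ are centered and (P1), (P2) hold: a nonzero $v^\varepsilon$ with $\operatorname{dom}\varepsilon\subseteq n$ either lies below some $v^0_k\le v^0_n$, or contains $[2^{-n-1},2^{-n}]$. But $v^1_n\wedge v^0_k=0$ for $k<n$.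
\end{example}

In the random extension both properties can be arranged on a set of size $\theta$: symmetry comes from automorphisms of the forcing, and centeredness from a random point.

\section{Random forcing}\label{sec:forcing}

We use the forcing theorem in its usual form: a statement holds in $V[G]$ if and only if some $p\in G$ forces it, and $p$ forces it if and only if it holds in $V[G']$ for every generic $G'\ni p$. If $p$ forces that an object with some property exists, there is a name that $p$ forces to have the property. Two conditions of $P_\lambda$ are incompatible exactly when their intersection is null, so antichains are countable: $P_\lambda$ is ccc and preserves cardinals and cofinalities.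

A \emph{code} for a Baire subset of $2^I$ is a countable well-founded tree of instructions that builds the set from clopen sets by complements and countable intersections. A code in $V$ can be evaluated in $V[G]$, and the resulting set is denoted by the same letter. A Borel function $f:2^A\to[0,1]$ is coded by codes for the sets $\{f>q\}$, $q$ rational. When we define a set or function from coded objects by countable Boolean operations, finite sums and products, and pointwise limits, we give it the code read off from the definition; the defining formula then holds in $V[G]$ as well.

For a Baire set $B\in V$, the conditions contained in $B$ or in its complement are dense, so exactly one of $B$, $2^\lambda\setminus B$ lies in $G$. The \emph{generic point} $r\in2^\lambda$ is defined by $r(\xi)=i\iff\{x:x(\xi)=i\}\in G$; the letter $r$ also denotes its canonical name.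

\begin{lemma}\label{lem:generic}
\begin{enumerate}
\item[(i)] For a Baire set $B\subseteq2^\lambda$ coded in $V$, $r\in B$ if and only if $B\in G$. In particular $r$ avoids every null Baire set coded in $V$.
\item[(ii)] Let $\rho\in V$ be a permutation of $\lambda$. There is a generic filter $G'$ with $V[G']=V[G]$ and generic point $r\circ\rho$. If $p\in G$ depends on coordinates in a set fixed pointwise by $\rho$, then $p\in G'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Argue by induction on the code. The statement holds for the sets $\{x:x(\xi)=i\}$ by definition and passes to complements by the remark above. If $\bigcap_nB_n\in G$, then every $B_n$ is in $G$. If $\bigcap_nB_n\notin G$, then $\bigcup_n(2^\lambda\setminus B_n)\in G$; below this condition, those contained in some $2^\lambda\setminus B_n$ are dense, so some $B_n\notin G$. This covers clopen sets and the inductive steps.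

(ii) The map $\phi(x)=x\circ\rho$ is a homeomorphism of $2^\lambda$ preserving $m_\lambda$, so $q\mapsto\phi[q]$ is an automorphism of $P_\lambda$ lying in $V$. Hence $G'=\{\phi[q]:q\in G\}$ is generic and $V[G']=V[G]$. The set $\{x:x(\xi)=i\}$ is in $G'$ exactly when its preimage $\{x:x(\rho(\xi))=i\}$ is in $G$, so the generic point of $G'$ is $r\circ\rho$. For $p$ as in the statement, $\phi[p]=p$.
\end{proof}

\begin{lemma}\label{lem:abs}
Let $A,C$ be countably infinite and let $H\subseteq2^A\times2^C$ be a Borel set coded in $V$. The function $\varphi_H(u)=m_C(H_u)$ is Borel and has a code in $V$ such that $\varphi_H(u)=m_C(H_u)$ holds for all $u\in 2^A$ in $V[G]$.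
\end{lemma}

\begin{proof}
Let $C=\omega$ and $\varphi_{H,s}(u)=m_\omega(H_u\cap N_s)$. We code these functions, for all $s$ at once, by recursion on the code of $H$, using formulas that are theorems of ZFC and so hold in both models. For clopen $H$ the function is given by a finite table. For complements, $\varphi_{H^c,s}=2^{-|s|}-\varphi_{H,s}$. For the intersection of two sets, multiply the two instances of \eqref{eq:mart} and integrate over $N_s$; dominated convergence gives
\[
\varphi_{H\cap H',s}=\lim_{m\to\infty}\ \sum_{t\in2^m,\ t\supseteq s}2^m\,\varphi_{H,t}\,\varphi_{H',t}.
\]
Finally $\varphi_{\bigcap_nH_n,s}=\lim_n\varphi_{H_0\cap\dots\cap H_n,s}$.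
\end{proof}

The next lemma says that coordinates of $r$ outside $A$ form a random point with respect to sets read off from $r{\restriction}A$: the point lies only in sets of positive measure, and it can be forced into any such set.

\begin{lemma}\label{lem:fubini}
In $V$ let $A\subseteq\lambda$ and $C$ be countably infinite, let $k:C\to\lambda\setminus A$ be injective, and let $H\subseteq2^A\times2^C$ be Borel.
\begin{enumerate}
\item[(i)] If $(r{\restriction}A,\,r\circ k)\in H$, then $m_C(H_{r\restriction A})>0$.
\item[(ii)] If $p$ depends on coordinates in $A$ and $p\Vdash m_C(H_{r\restriction A})>0$, then $q=\{x\in p:(x{\restriction}A,\,x\circ k)\in H\}$ is a condition, and $q\Vdash(r{\restriction}A,\,r\circ k)\in H$.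
\end{enumerate}
\end{lemma}

\begin{proof}
(i) All sections of $\{(u,z)\in H:\varphi_H(u)=0\}$ are null, so this set is $m_A\times m_C$-null by Fubini's theorem. Its preimage under $x\mapsto(x{\restriction}A,x\circ k)$ is a null Baire set, which $r$ avoids. So $\varphi_H(r{\restriction}A)>0$, and Lemma~\ref{lem:abs} applies.

(ii) If $p'=\{x\in p:\varphi_H(x{\restriction}A)=0\}$ had positive measure, it would be a condition below $p$ forcing $r\in p'$, hence $m_C(H_{r\restriction A})=0$. So $p'$ is null, and Fubini's theorem gives $m_\lambda(q)=\int_p\varphi_H(x{\restriction}A)\,dm_\lambda(x)>0$. The last claim is Lemma~\ref{lem:generic}(i).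
\end{proof}

\begin{lemma}\label{lem:read}
\begin{enumerate}
\item[(i)] If $Z\in V$ and $p\Vdash\dot c\in\check Z$, then there are in $V$ a countable $A\subseteq\lambda$ and a function $f:2^A\to Z$ with countable range and Borel fibers such that $p\Vdash\dot c=f(r{\restriction}A)$.
\item[(ii)] If $p\Vdash\dot y\in[0,1]$, the same holds with a Borel function $f:2^A\to[0,1]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Take a maximal antichain $\{p_n\}$ of conditions below $p$ deciding $\dot c$, say $p_n\Vdash\dot c=z_n$. It is countable; let all $p_n$ depend on coordinates in a countable set $A$. Let $f(x{\restriction}A)=z_n$ for the least $n$ with $x\in p_n$, and $z_0$ if there is none. If $p\in G$, then exactly one $p_n$ is in $G$, so $r$ lies in exactly that $p_n$ and $f(r{\restriction}A)=z_n$.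

(ii) Take names with $p\Vdash\dot u(n)\in 2$ and $p\Vdash\dot y=\sum_n2^{-n-1}\dot u(n)$. Apply (i) to each $\dot u(n)$ to get $A_n,f_n$, and let $A=\bigcup_nA_n$ and $f(u)=\sum_n2^{-n-1}f_n(u{\restriction}A_n)$.
\end{proof}

In both parts $A$ may be replaced by any larger countable set.

\section{Small $\pi$-weight: separability}\label{sec:a}

Fewer than $\lambda$ null sets are described by fewer than $\lambda$ coordinates of $r$, and the remaining coordinates give a point outside all of them.

\begin{lemma}\label{lem:cov}
In $V[G]$, for every infinite cardinal $\eta<\lambda$, the cube $2^\eta$ is not covered by $\eta$ many $m_\eta$-null Baire sets.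
\end{lemma}

\begin{proof}
Let $Z_i$ $(i<\eta)$ be null Baire sets. These need not be coded in $V$, so we replace them by sequences of clopen sets, each of which has a finite description. For every $n$, the set $Z_i$ is covered by countably many clopen sets with sum of measures below $2^{-n}$, because $m_\eta$ is the Carath\'eodory extension of its restriction to the clopen algebra. Listing these covers for all $n$ in one sequence gives clopen sets $c_{i,l}$ $(l<\omega)$ with
\[
Z_i\subseteq\limsup_lc_{i,l}\qquad\text{and}\qquad\sum_lm_\eta(c_{i,l})<\infty .
\]
A clopen subset of $2^\eta$ is coded by a finite subset of $\mathrm{Fn}(\eta)$, which belongs to $V$, and its measure is computed from this code. Fix a name for the matrix $(c_{i,l})$ and $p\in G$ forcing that its entries are such codes. Lemma~\ref{lem:read}(i) gives, in $V$, countable sets $A_i\subseteq\lambda$ and functions $g_{i,l}$ on $2^{A_i}$ with countable range and Borel fibers such that $c_{i,l}=g_{i,l}(r{\restriction}A_i)$. The set $A=\bigcup_iA_i$ has size at most $\eta<\lambda$, so there is an injection $k:\eta\to\lambda\setminus A$ in $V$. For $i<\eta$ consider, in $V$,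
\[
M_i=\Big\{x\in2^\lambda:\ \sum_lm_\eta\big(g_{i,l}(x{\restriction}A_i)\big)<\infty\ \text{ and }\ x\circ k\in\limsup_lg_{i,l}(x{\restriction}A_i)\Big\}.
\]
This set is Baire: it is obtained by countable Boolean operations from the sets $\{x:g_{i,l}(x{\restriction}A_i)=c\}$ and $\{x:x\circ k\in c\}$, where $c$ ranges over the countably many values of the $g_{i,l}$, $l<\omega$. It is null: the pair $(x{\restriction}A_i,x\circ k)$ has distribution $m_{A_i}\times m_\eta$, and for each fixed first coordinate with finite sum the set $\limsup_lg_{i,l}(x{\restriction}A_i)$ is null by the Borel--Cantelli lemma. Hence $r\notin M_i$. The sum is finite at $x=r$, so $r\circ k\notin\limsup_lc_{i,l}\supseteq Z_i$. Thus $r\circ k\notin\bigcup_iZ_i$.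
\end{proof}

For $\eta=\omega_1$ this is the inequality $\mathrm{cov}(\mathcal N_{\omega_1})>\omega_1$. The rest is Kamburelis' argument \cite{Kam}: a point of $2^\eta$ outside suitable null sets selects a centered family, and a sequence of such points selects countably many centered families that exhaust the $\pi$-base.

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Work in $V[G]$. Let $\mu$ be strictly positive on $X$, let $\eta=\max(\omega,\pi w(X))<\lambda$, and let $\{O_i:i<\eta\}$ list a $\pi$-base, with repetitions if needed. Choose nonempty open $O'_i$ with $\overline{O'_i}\subseteq O_i$, and let $h$ embed the measure algebra of $\mu$ into $\mathfrak B_\kappa$ (Lemma~\ref{lem:embed}). There is $K\subseteq\kappa$ with $|K|\le\eta$ and Baire sets $E'_i\subseteq2^K$ with $h[O_i']=[\{x:x{\restriction}K\in E_i'\}]$. Fix an injection $\iota:K\to\eta$ and put $E_i=\{x\in2^\eta:x\circ\iota\in E'_i\}$. By \eqref{eq:transfer}, for finite nonempty $F\subseteq\eta$ the set $E_F=\bigcap_{i\in F}E_i$ is null if and only if $\bigcap_{i\in F}O'_i=\emptyset$. In particular each $E_i$ has positive measure.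

In $(2^\eta)^\omega$, which a bijection $\eta\times\omega\to\eta$ identifies with $2^\eta$ as a measure space, consider the Baire sets
\[
\{(x_n):x_n\notin E_i\text{ for all }n\}\quad(i<\eta),\qquad\{(x_n):x_n\in E_F\text{ for some }n\}\quad(E_F\text{ null}).
\]
The first have measure $\lim_n(1-m_\eta(E_i))^n=0$, the second are countable unions of null sets, and there are at most $\eta$ of them. By Lemma~\ref{lem:cov} some $(x_n)$ lies outside all of them. Put $I_n=\{i:x_n\in E_i\}$. Then $\bigcup_nI_n=\eta$. For finite nonempty $F\subseteq I_n$ we have $x_n\in E_F$, so $E_F$ is not null and $\bigcap_{i\in F}O'_i\ne\emptyset$. By compactness choose $z_n\in\bigcap_{i\in I_n}\overline{O_i'}\subseteq\bigcap_{i\in I_n}O_i$ whenever $I_n\neq\emptyset$. The points $z_n$ meet every $O_i$, so they are dense.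
\end{proof}

\section{A model case: sections of one Borel set}\label{sec:model}

Both mechanisms behind Proposition~\ref{prop:key} are visible for pairs of indices in the following special situation. For $x\in2^\lambda$ and $\alpha<\theta$ let $x_\alpha\in2^\omega$ be the block $x_\alpha(n)=x(\omega\cdot\alpha+n)$. Blocks with distinct indices are independent, so for distinct $\alpha,\beta,\gamma$ the triple $(r_\alpha,r_\beta,r_\gamma)$ avoids every null Borel subset of $(2^\omega)^3$ coded in $V$. Let $H\subseteq2^\omega\times2^\omega$ be Borel in $V$, write $m=m_\omega$, and for $1\le\alpha<\theta$ let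
\[
v^1_\alpha=[H_{r_\alpha}]\in\mathfrak B_\omega,\qquad v^0_\alpha=[2^\omega\setminus H_{r_\alpha}].
\]
Assume that the trivial condition forces (P1) and (P2) for these pairs. The block $r_0$ is kept in reserve. We find a condition forcing that there is a set $T$ of size $\theta$ such that all four meets $v^i_\alpha\wedge v^j_\beta$ are nonzero for distinct $\alpha,\beta\in T$. The meet $v^0_\alpha\wedge v^0_\beta$ is nonzero by two applications of (P2), starting from the empty meet.

\emph{Symmetry.} Let $M=\{(u,u'):m(H_u)>0,\ m(H_u\setminus H_{u'})=0\}$. If $M$ had positive measure, the condition $\{x:(x_1,x_2)\in M\}$ would force $v^1_1\neq0$ and $v^1_1\wedge v^0_2=0$, against (P2). So $M$ is null. This fact does not mention the order of the indices: for any distinct $\alpha,\beta\ge1$ the pair $(r_\alpha,r_\beta)$ avoids $M$, and (P1) gives $v^1_\alpha\wedge v^0_\beta\neq0$, whether $\alpha<\beta$ or $\alpha>\beta$. For instance, try to imitate the chain of Example~\ref{ex:chain} with $H=\{(u,w):b(w)\le b(u)\}$, where $b(u)=\sum_n2^{-n-1}u(n)$. Then $m(H_u)=b(u)$ and $M=\{(u,u'):0<b(u)\le b(u')\}$ has measure $1/2$, so (P2) is not forced: the forcing cannot make independent random reals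 decrease.

\emph{Centeredness.} Let $T=\{\alpha\ge1:r_0\in H_{r_\alpha}\}$. The set of $(u,u',w)$ with $w\in H_u\cap H_{u'}$ and $m(H_u\cap H_{u'})=0$ is null by Fubini's theorem. The triple $(r_\alpha,r_\beta,r_0)$ avoids it, so $v^1_\alpha\wedge v^1_\beta\ne0$ for distinct $\alpha,\beta\in T$.

\emph{Size.} Since (P1) is forced, $m(H_u)>0$ for almost all $u$, so $H$ has positive measure, and so does $q=\{x:m(H^{x_0})>0\}$, where $H^w=\{u:(u,w)\in H\}$. Given $q'\le q$ and $\delta<\theta$, choose $\alpha>\delta$ whose block of coordinates misses a countable set on which $q'$ depends. Then $\{x\in q':(x_\alpha,x_0)\in H\}$ has measure $\int_{q'}m(H^{x_0})\,dm_\lambda(x)>0$ and forces $\alpha\in T$. So $q$ forces that $T$ is unbounded in the regular cardinal $\theta$. Passing to a stronger condition is unavoidable with this $T$: if $H\subseteq2^\omega\times B$ with $m(B)<1$, then $\{x:x_0\notin B\}$ forces $T=\emptyset$.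

In general the pair with index $\alpha$ is read off from its own countable set $A_\alpha\subseteq\lambda$, lives on its own countable set $C_\alpha\subseteq\kappa$, and uses its own Borel sets, all below some condition $p$. The sets $A_\alpha$ overlap, so the blocks are no longer independent. A $\Delta$-system argument confines the overlaps to fixed roots and makes the Borel sets equal; the indices then remain interchangeable, which is all that symmetry requires.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

Let $\dot v^i_\alpha$ be names for the given elements, and let $p_0\in G$ force that they lie in $\mathfrak B_\kappa$ and satisfy (P1) and (P2). We fix an arbitrary $p\le p_0$ and find $q\le p$ forcing the conclusion. Such $q$ are then dense below $p_0$, so one of them is in $G$. Let $Q\subseteq\lambda$ be a countable set such that $p$ depends on coordinates in $Q$. From now on $G$ denotes any generic filter containing $p$.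

\subsection*{Reading the elements off the generic point}

\begin{lemma}\label{lem:names}
For each $\alpha<\theta$ there are in $V$ injections $d_\alpha:\omega\to\lambda$ and $e_\alpha:\omega\to\kappa$, with $\alpha$ in the range of $d_\alpha$, and Borel sets $H^0_\alpha,H^1_\alpha\subseteq2^\omega\times2^\omega$ such that
\[
p\Vdash\dot v^i_\alpha=\big[\{x\in2^\kappa:(r\circ d_\alpha,\ x\circ e_\alpha)\in H^i_\alpha\}\big]\qquad(i=0,1).
\]
\end{lemma}

\begin{proof}
Fix $\alpha$ and omit it. There is a name $\dot a$ for a function $\omega\to\kappa$ such that $p$ forces $\dot v^0,\dot v^1$ to be represented by sets depending on coordinates in its range. By Lemma~\ref{lem:read}(i) each $\dot a(n)$ is forced into a countable set in $V$. So there is a countably infinite $C\subseteq\kappa$ in $V$ containing the range, and we let $e:\omega\to C$ be a bijection. In $V[G]$ we then have $v^i=[\{x:x\circ e\in B^i\}]$ for Borel sets $B^i\subseteq2^\omega$. By \eqref{eq:mart}, $B^i$ is determined up to a null set by the countably many reals $m_\omega(B^i\cap N_s)$. Apply Lemma~\ref{lem:read}(ii) to names for these reals, let $A$ be a countably infinite set containing $\alpha$ (recall $\theta\le\lambda$)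 and all the sets obtained, and let $d:\omega\to A$ be a bijection. Composing with $u\mapsto u\circ d^{-1}$, we get Borel functions $f^i_s:2^\omega\to[0,1]$ in $V$ with $p\Vdash m_\omega(\dot B^i\cap N_s)=f^i_s(r\circ d)$. Put
\[
H^i=\big\{(u,z):\lim_{m\to\infty}2^mf^i_{z\restriction m}(u)=1\big\}.
\]
In $V[G]$ the section $H^i_{r\circ d}$ is the set of $z$ at which the left side of \eqref{eq:mart} for $B^i$ tends to $1$, so it differs from $B^i$ by a null set.
\end{proof}

Let $A_\alpha$ and $C_\alpha$ be the ranges of $d_\alpha$ and $e_\alpha$. The requirement $\alpha\in A_\alpha$ will provide spare coordinates.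

\subsection*{Making the indices interchangeable}

We work in $V$. A family of sets is a \emph{$\Delta$-system} if any two distinct members have the same intersection, the root. By the $\Delta$-system lemma \cite[II.1.6]{Kunen}, since $\theta$ is regular and $\tau^\omega<\theta$ for $\tau<\theta$, every family of $\theta$ distinct countable sets contains a $\Delta$-system of size $\theta$. Apply this to the sets $(A_\alpha\times\{0\})\cup(C_\alpha\times\{1\})\cup\{(\alpha,2)\}$, which the last term makes distinct. We get $\theta$ indices and countable sets $R,R'$ with $A_\alpha\cap A_\beta=R$ and $C_\alpha\cap C_\beta=R'$ for distinct indices $\alpha,\beta$. There are at most $\mathfrak c$ possibilities for the quadruple $(d_\alpha^{-1}{\restriction}R,\ e_\alpha^{-1}{\restriction}R',\ H^0_\alpha,\ H^1_\alpha)$, the Borel sets taken with their codes. As $\mathfrak c<\theta$ and $\theta$ is regular, one value is taken $\theta$ times. Finally the sets $A_\alpha\setminus R$ are pairwise disjoint, so only countably many meet $Q$; discard these indices and those in $R\cup Q$. We obtain $S\subseteq\theta$ with $|S|=\theta$ such that for distinct $\alpha,\beta\in S$: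
\begin{enumerate}
\item[(S1)] $A_\alpha\cap A_\beta=R$ and $C_\alpha\cap C_\beta=R'$;
\item[(S2)] $d_\alpha^{-1}{\restriction}R=d_\beta^{-1}{\restriction}R$, $\ e_\alpha^{-1}{\restriction}R'=e_\beta^{-1}{\restriction}R'$, and $H^i_\alpha=H^i$ for $i=0,1$;
\item[(S3)] $A_\alpha\cap Q\subseteq R$ and $\alpha\notin R\cup Q$.
\end{enumerate}

To apply automorphisms we need (P2) as a statement about $r$ and parameters in $V$, free of the names $\dot v^i_\alpha$. In $V[G]$, for $t\in2^\lambda$, $\alpha\in S$ and $\varepsilon\in\mathrm{Fn}(S)$ let
\[
B^i_\alpha(t)=\{x\in2^\kappa:(t\circ d_\alpha,\ x\circ e_\alpha)\in H^i\},\qquad B^\varepsilon(t)=\bigcap_{\alpha\in\operatorname{dom}\varepsilon}B_\alpha^{\varepsilon(\alpha)}(t),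
\]
with $B^\emptyset(t)=2^\kappa$. Then $v^\varepsilon=[B^\varepsilon(r)]$. Let $\Psi(t)$ be the statement: for all $\varepsilon\in\mathrm{Fn}(S)$ and all $\gamma\in S$ above $\operatorname{dom}\varepsilon$, if $m_\kappa(B^\varepsilon(t))>0$ then $m_\kappa(B^\varepsilon(t)\cap B^0_\gamma(t))>0$. By (P2) and Lemma~\ref{lem:names}, $p\Vdash\Psi(r)$.

\begin{lemma}[Symmetry]\label{lem:sym}
In $V[G]$, if $\varepsilon\in\mathrm{Fn}(S)$, $\alpha\in S\setminus\operatorname{dom}\varepsilon$ and $v^\varepsilon\ne0$, then $v^\varepsilon\wedge v^0_\alpha\neq0$.
\end{lemma}

\begin{proof}
Let $\gamma=\max(\operatorname{dom}\varepsilon\cup\{\alpha\})$. If $\gamma=\alpha$ this is (P2), so let $\gamma\ne\alpha$, and let $\sigma$ be the transposition of $S$ exchanging $\alpha$ and $\gamma$. We lift $\sigma$ to both sets of coordinates.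

Let $\hat\sigma$ exchange $d_\alpha(n)$ and $d_\gamma(n)$ for each $n<\omega$ and fix the points of $\lambda\setminus(A_\alpha\cup A_\gamma)$. By (S2), a point of $R$ has the form $d_\alpha(n)=d_\gamma(n)$ with the same $n$, so it is fixed; for the other $n$ the points $d_\alpha(n)$ and $d_\gamma(n)$ lie in the disjoint sets $A_\alpha\setminus R$ and $A_\gamma\setminus R$. Hence $\hat\sigma\in V$ is a well-defined permutation of $\lambda$ that moves only points of $(A_\alpha\cup A_\gamma)\setminus R$. By (S1) it fixes $A_\beta$ pointwise for $\beta\in S\setminus\{\alpha,\gamma\}$, so $\hat\sigma\circ d_\beta=d_{\sigma(\beta)}$ for all $\beta\in S$. By (S3) it fixes $Q$ pointwise. The same construction with $e,C,R'$ in place of $d,A,R$ gives a permutation $\tilde\sigma$ of $\kappa$ with $\tilde\sigma\circ e_\beta=e_{\sigma(\beta)}$ for $\beta\in S$.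

Let $r'=r\circ\hat\sigma$. By Lemma~\ref{lem:generic}(ii), $r'$ is the generic point of a filter $G'\ni p$ with $V[G']=V[G]$. Since $p\Vdash\Psi(r)$, the statement $\Psi(r')$ holds in $V[G]$. The map $\psi(x)=x\circ\tilde\sigma$ preserves $m_\kappa$, and for $\beta\in S$
\[
\psi^{-1}\big[B^i_\beta(r')\big]=\{x:(r\circ\hat\sigma\circ d_\beta,\ x\circ\tilde\sigma\circ e_\beta)\in H^i\}=B^i_{\sigma(\beta)}(r).
\]
Here it matters that $H^i$ does not depend on the index. Let $\varepsilon'=\varepsilon\circ\sigma$. Its domain is $(\operatorname{dom}\varepsilon\setminus\{\gamma\})\cup\{\alpha\}$, which lies below $\gamma$. The displayed identity gives $\psi^{-1}[B^{\varepsilon'}(r')]=B^\varepsilon(r)$ and $\psi^{-1}[B^0_\gamma(r')]=B^0_\alpha(r)$. So $B^{\varepsilon'}(r')$ has positive measure; by $\Psi(r')$ so does $B^{\varepsilon'}(r')\cap B^0_\gamma(r')$, and this set has the same measure as $B^\varepsilon(r)\cap B^0_\alpha(r)$.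
\end{proof}

\subsection*{Selecting a centered family}

We want a random point of $2^C$, where $C$ is the union of the sets $C_\alpha$ in use. This may take $\theta$ coordinates of $r$ that are not used to read off the $v^1_\alpha$, and when $\lambda=\theta$ the sets $A_\alpha$, $\alpha\in S$, might cover $\lambda$. We therefore give up half of the indices. In $V$ split $S$ into disjoint sets $S_0$ and $N$ of size $\theta$, and regard $N$ as a set of coordinates in $\lambda$. Each $\alpha\in N$ lies in $A_\alpha\setminus R$ by (S3), hence outside $A_\beta$ for $\beta\in S_0$ by (S1); and $\alpha\notin Q$. Thus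
\begin{equation}\label{eq:fresh}
N\cap Q=\emptyset\qquad\text{and}\qquad N\cap A_\beta=\emptyset\ \text{ for }\beta\in S_0 .
\end{equation}
Let $C=\bigcup_{\alpha\in S_0}C_\alpha$. Since $|C|\le\theta$, there is an injection $j:C\to N$ in $V$. In $V[G]$ let
\[
T=\{\alpha\in S_0:(r\circ d_\alpha,\ r\circ j\circ e_\alpha)\in H^1\},
\]
the set of those $\alpha$ for which the point $r\circ j\in2^C$ falls into the chosen representative of $v^1_\alpha$.

\begin{lemma}\label{lem:cent}
In $V[G]$, the family $\{v^1_\alpha:\alpha\in T\}$ is centered.
\end{lemma}

\begin{proof}
Let $F\subseteq T$ be finite and nonempty, $A=\bigcup_{\alpha\in F}A_\alpha$, $C_F=\bigcup_{\alpha\in F}C_\alpha$, and let $H\subseteq2^A\times2^{C_F}$ be the Borel set, coded in $V$, of all $(u,z)$ with $(u\circ d_\alpha,z\circ e_\alpha)\in H^1$ for every $\alpha\in F$. By \eqref{eq:fresh}, $k=j{\restriction}C_F$ maps into $\lambda\setminus A$, and $(r{\restriction}A,r\circ k)\in H$ because $F\subseteq T$. Lemma~\ref{lem:fubini}(i) gives $m_{C_F}(H_{r\restriction A})>0$. Since $\bigcap_{\alpha\in F}B^1_\alpha(r)=\{x\in2^\kappa:x{\restriction}C_F\in H_{r\restriction A}\}$, this number is $m_\kappa(\bigwedge_{\alpha\in F}v^1_\alpha)$.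
\end{proof}

\begin{lemma}\label{lem:size}
Some $q\le p$ forces $|T|=\theta$.
\end{lemma}

\begin{proof}
Let $\alpha\in S_0$. By (P1), $p$ forces $m_\omega(H^1_{r\circ d_\alpha})=m_\kappa(\dot v^1_\alpha)>0$. Apply Lemma~\ref{lem:fubini}(ii) with $A=A_\alpha\cup Q$, the Borel set $\{(u,z)\in 2^A\times2^\omega:(u\circ d_\alpha,z)\in H^1\}$ and $k=j\circ e_\alpha$, which is injective with range outside $A$ by \eqref{eq:fresh}. It yields a condition $q_\alpha\le p$ forcing $\alpha\in T$.

Suppose that no $q\le p$ forces $|T|=\theta$. Then $p\Vdash|T|<\theta$, and as $\theta$ stays regular, $p\Vdash\sup T<\theta$. By Lemma~\ref{lem:read}(i), $p$ forces $\sup T$ into a countable subset of $\theta$ in $V$, and this set is bounded by some $\delta<\theta$. Taking $\alpha\in S_0$ with $\alpha>\delta$ contradicts $q_\alpha\Vdash\alpha\in T$.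
\end{proof}

Let $q$ be as in Lemma~\ref{lem:size} and $q\in G$; then $p\in G$. Given $\varepsilon\in\mathrm{Fn}(T)$, let $\varepsilon_1$ be its restriction to $\varepsilon^{-1}(1)$. Then $v^{\varepsilon_1}\ne0$, by Lemma~\ref{lem:cent} or because $v^\emptyset=1$. Adding the indices in $\varepsilon^{-1}(0)$ one at a time and applying Lemma~\ref{lem:sym} at each step gives $v^\varepsilon\neq0$. So $q$ forces the conclusion, and Proposition~\ref{prop:key} is proved.

\section{The main theorem and its hypotheses}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (a) was proved in Section~\ref{sec:a}. For (b), work in $V[G]$, where $\theta$ is still an uncountable cardinal. Take $U_\alpha,W_\alpha,O^i_\alpha$ from Lemma~\ref{lem:rec}, an embedding $h$ from Lemma~\ref{lem:embed}, and $v^i_\alpha=h[O^i_\alpha]$. These satisfy (P1) and (P2), so Proposition~\ref{prop:key} and \eqref{eq:transfer} give $T\subseteq\theta$ of size $\theta$ with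
\begin{equation}\label{eq:star}
\bigcap_{\alpha\in\operatorname{dom}\varepsilon}O_\alpha^{\varepsilon(\alpha)}\ne\emptyset\qquad\text{for all nonempty }\varepsilon\in\mathrm{Fn}(T).
\end{equation}
The closed sets $F^1_\alpha=\overline{U_\alpha}$ and $F^0_\alpha=X\setminus W_\alpha$ are disjoint and $O^i_\alpha\subseteq F^i_\alpha$, so Lemma~\ref{lem:cube} maps $X$ onto $[0,1]^\theta$.

Since $\theta\le\lambda$, every $X$ has $\pi w(X)<\lambda$ or $\pi w(X)\ge\theta$, which gives the dichotomy for spaces. Let $\mathfrak B$ be a Boolean algebra supporting a measure and $X=\mathrm{St}(\mathfrak B)$, which supports a measure by Lemma~\ref{lem:stone}. If $\pi w(X)<\theta$, then $X$ is separable by (a) and $\mathfrak B$ is $\sigma$-centered. Otherwise take $U_\alpha=W_\alpha$ clopen in Lemma~\ref{lem:rec}. Then $O^0_\alpha=X\setminus U_\alpha$, and \eqref{eq:star} says that the $U_\alpha$, $\alpha\in T$, are distinct and independent. They correspond to an independent family of size $\theta$ in $\mathfrak B$.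
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
Let $\lambda=\theta$. In $V$ every function $\omega\to\theta$ is bounded, since $\theta$ is regular and uncountable, so $\theta^\omega\le\sum_{\tau<\theta}|\tau|^\omega\le\theta$. By Lemma~\ref{lem:read}(i), applied to each digit, every element of $2^\omega$ in $V[G]$ is determined by $r$ together with a countable set $A\subseteq\theta$ and a sequence of codes for Borel subsets of $2^A$, both in $V$. There are at most $\theta^\omega\cdot\mathfrak c^V=\theta$ such data, so $\mathfrak c\le\theta$ in $V[G]$. Conversely the blocks $r_\alpha$ $(\alpha<\theta)$ of Section~\ref{sec:model} are pairwise distinct, because $\{x:x_\alpha=x_\beta\}$ is null for $\alpha\neq\beta$. Hence $\mathfrak c=\theta$, and the second statement follows from Theorem~\ref{thm:main}. The last statement is witnessed in every model by Example~\ref{ex:stone}.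
\end{proof}

\begin{remark}[Independence]\label{rem:indep}
A space is Corson compact if it embeds into the set of countably supported points of some $\mathbb R^\Gamma$. If $\omega_1$ is not a precaliber of measure algebras, the theorem of D\v{z}amonja and Plebanek \cite{DP} gives a non-separable Corson compact space supporting a measure. It is Suslinean, and it is small because continuous images of Corson compacta are Corson and $[0,1]^{\omega_1}$ is not Corson. Under CH, $\omega_1$ is not a precaliber of $\mathfrak B_\omega$. Enumerate $2^\omega=\{x_\alpha:\alpha<\omega_1\}$ and let $K_\alpha$ be a compact set of positive measure missing the countable set $\{x_\beta:\beta<\alpha\}$. If $\{[K_\alpha]:\alpha\in J\}$ were centered for an uncountable $J$, the sets $K_\alpha$, $\alpha\in J$, would have the finite intersection property and so a common point $x_\beta$, which is impossible for $\alpha\in J$ above $\beta$. In particular each class $[K_\alpha]$ occurs for only countably many $\alpha$, so the classes form an uncountable family with no uncountable centered subfamily. Together with Corollary~\ref{cor:question}, this shows that the non-existence of small Suslinean spaces supporting a measure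 is independent of ZFC.
\end{remark}

\begin{remark}[The hypotheses]
The measure cannot be replaced by the ccc: the small Suslinean space of \cite{Tod} exists in $V[G]$ and satisfies neither alternative of the dichotomy. The assumptions on $\theta$ are used in the $\Delta$-system lemma and in the pigeonhole argument for (S2), and regularity again in Lemma~\ref{lem:size}. They cannot simply be dropped: if $V\models\mathrm{CH}$ and $\lambda=\theta=\omega_1$, the counting in the proof of Corollary~\ref{cor:sharp} shows that CH holds in $V[G]$, and Remark~\ref{rem:indep} gives a non-separable space supporting a measure that does not map onto $[0,1]^\theta$. The inequality $\lambda\ge\theta$ provides the spare coordinates $N$ and makes (a) and (b) cover all cases. The strict inequality in (a) is needed when $\lambda=\theta$: the space of Example~\ref{ex:stone} has $\pi$-weight at most $\mathfrak c=\lambda$ and is not separable.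
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bell} Bell, 1996; as quoted in \cite{slides}.

\bibitem{DP} D\v{z}amonja and Plebanek, 2004; as quoted in \cite{slides}.

\bibitem{Kam} Kamburelis, 1989; as quoted in \cite{slides}.

\bibitem{Kunen} Kunen, \emph{Set Theory}.

\bibitem{slides} \emph{Measures on Suslinean spaces}, \texttt{https://sites.dmi.uns.ac.rs/\allowbreak settop/\allowbreak 2014/\allowbreak slides/\allowbreak Borodulin.pdf}.

\bibitem{Tod} Todor\v{c}evi\'c, 2000; as quoted in \cite{slides}.

\end{thebibliography}
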